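# Global rigidity of direction–length frameworks is a generic property

## 1. Frameworks with prescribed slopes and lengths

**Definition 1 (mixed graph, framework).** Let $G=(V;D,L)$ be a finite loopless multigraph whose edge set is partitioned into *direction edges* $D$ and *length edges* $L$. It is a *mixed graph* when $D\neq\emptyset$ and $L\neq\emptyset$. A *realization* is a map $p:V\to\mathbb R^2$, and the pair $(G,p)$ is a *direction–length framework*. Write $n=|V|$ and $m=|L|$.

A pair of vertices may be joined both by a direction edge and by a length edge. We then call the pair of parallel edges a *doubled edge*.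

**Definition 2 (equivalence).** A realization $q$ is *equivalent* to $(G,p)$ if $\|q(u)-q(v)\|=\|p(u)-p(v)\|$ for every $uv\in L$, and $q(u)-q(v)$ is a scalar multiple of $p(u)-p(v)$ for every $uv\in D$.

The second condition is our reading of "the edge has the same slope in both". It allows $q(u)=q(v)$. Section 9 shows that forbidding this changes no conclusion.

*Example.* Let $V=\{u,v\}$, $p(u)=(0,0)$, $p(v)=(1,2)$. A direction edge $uv$ says $q(v)-q(u)=s\,(1,2)$ for some $s\in\mathbb R$. A length edge $uv$ says $\|q(v)-q(u)\|^2=5$. A doubled edge imposes both, hence $s=\pm1$.

**Definition 3 (congruence).** $(G,q)$ is *congruent* to $(G,p)$ if it is obtained by a translation and/or a rotation by $180^\circ$, that is, if $q=\pm p+\text{constant}$.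

*Example.* Congruent frameworks are equivalent, because $q(u)-q(v)=\pm(p(u)-p(v))$. A rotation by $90^\circ$ keeps lengths but changes slopes. A dilation keeps slopes but changes lengths. Neither counts as a congruence.

**Definition 4 (generic realization).** $p$ is *generic* if its $2n$ coordinates are algebraically independent over $\mathbb Q$: no nonzero polynomial with rational coefficients vanishes at them.

*Example.* A generic realization has no two points with the same first coordinate, since $X-X'$ is a nonzero polynomial; so all slopes are finite numbers. The realization in the example above is not generic. Generic realizations are dense: the non-generic ones lie in the zero sets of countably many nonzero polynomials, and each zero set has measure zero.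

**Definition 5 (global rigidity).** A framework $(G,p)$ is *globally rigid* if every framework equivalent to it is congruent to it, and *globally flexible* otherwise. A graph $G$ is globally rigid (globally flexible) if every generic realization of $G$ is.

*Example.* Let $G$ be one doubled edge. By the first example, $q(v)-q(u)=\pm(p(v)-p(u))$, so $q$ is congruent to $p$. This $G$ is globally rigid.

From the definitions alone, a graph might be neither: one generic realization could be globally rigid and another globally flexible. The question, taken from "Global Rigidity and Symmetry of Direction-length Frameworks" (https://core.ac.uk/download/159079528.pdf), is whether this can happen. In other words: does the graph alone decide? It does.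

**Main Theorem.** Let $G=(V;D,L)$ be a mixed graph, $D\neq\emptyset\neq L$. Either every generic realization of $G$ is globally rigid, or every generic realization of $G$ is globally flexible.

The proof adapts to mixed frameworks the stress-matrix criterion of Connelly and of Gortler–Healy–Thurston.

## 2. Paths, triangles, and a count that jumps from 2 to 4

In each case we translate so that $q(a)=0$ for one vertex $a$. Then congruence means $q=\pm p$.

**A path of two doubled edges.** Let $ab$ and $bc$ be doubled. Put $e_1=p(b)-p(a)$ and $e_2=p(c)-p(b)$. The direction edges give $q(b)=se_1$, $q(c)=se_1+te_2$, and the length edges give $s^2=t^2=1$. There are four solutions $(\pm1,\pm1)$, so two congruence classes. This graph is globally flexible.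

**A triangle with two directions and two lengths.** Let $D=\{ab,bc\}$ and $L=\{ab,ac\}$. Again $q(b)=se_1$, $q(c)=se_1+te_2$. Now $s^2=1$ and $\|se_1+te_2\|^2=\|e_1+e_2\|^2$. Up to sign $s=1$, and the quadratic in $t$ has the roots
$$t=1,\qquad t=-1-\frac{2\,e_1\cdot e_2}{\|e_2\|^2}.$$
For generic $p$ they differ, so there are two classes: globally flexible.

**A triangle with two directions and three lengths.** Let $D=\{ab,bc\}$, $L=\{ab,bc,ac\}$. Now $s^2=t^2=1$ and, after subtracting these from the third equation, $2st\,(e_1\cdot e_2)=2\,e_1\cdot e_2$. For generic $p$ we have $e_1\cdot e_2\ne0$, hence $st=1$ and $(s,t)=\pm(1,1)$: globally rigid. Genericity matters here. For $p(a)=(0,0)$, $p(b)=(1,0)$, $p(c)=(1,1)$ we have $e_1\cdot e_2=0$, and $q(a)=(0,0)$, $q(b)=(1,0)$, $q(c)=(1,-1)$ is equivalent but not congruent.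

**The number of classes is not generic.** Let $D=\{ab,bc,cd\}$ and $L=\{ab,ac,ad\}$. Put also $e_3=p(d)-p(c)$. Then $q(b)=se_1$, $q(c)=se_1+te_2$, $q(d)=se_1+te_2+re_3$ with
$$s^2=1,\qquad \|se_1+te_2\|^2=\|e_1+e_2\|^2,\qquad \|se_1+te_2+re_3\|^2=\|e_1+e_2+e_3\|^2 .$$
Take $p(a)=(0,0)$, $p(b)=(1,0)$, $p(c)=(1,1)$, $p(d)=(1+\varepsilon,1+\varepsilon)$, so $e_3=\varepsilon(1,1)$. Up to sign $s=1$, and then $t=\pm1$.

* If $\varepsilon=1$: for $t=1$ the last equation is $2(1+r)^2=8$, so $r=1$ or $r=-3$. For $t=-1$ it is $(1+r)^2+(-1+r)^2=2+2r^2=8$, so $r=\pm\sqrt3$. There are four classes.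
* If $\varepsilon=-\tfrac12$: for $t=1$ it is $2(1-\tfrac r2)^2=\tfrac12$, so $r=1$ or $r=3$. For $t=-1$ it is $2+\tfrac{r^2}{2}=\tfrac12$, which has no real solution. There are two classes.

All quadratics met here have nonzero leading coefficient and nonzero discriminant, so the counts persist for all $p$ close by, in particular for generic ones. Hence the same graph has generic realizations with four classes and generic realizations with two. The Main Theorem says that a graph which sometimes has several classes never drops to one; this example shows that it cannot be proved by showing that the count is constant.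

## 3. Transcendence degree, constant rank, parity and Bézout

We use four textbook facts.

**(J) Jacobian criterion, characteristic 0.** Let $k\subset\mathbb R$ be a field, $g_1,\dots,g_s\in k(X_1,\dots,X_N)$, and let $x\in\mathbb R^N$ have coordinates algebraically independent over $k$. Then $\operatorname{trdeg}_k k(g_1(x),\dots,g_s(x))=\operatorname{rank} dg_x$.

*Example.* For $g=(X_1X_2,\,X_1^2X_2^2)$ the two rows of $dg$ are proportional, so the rank is $1$. Indeed $g_2=g_1^2$.

**(R) Constant rank theorem.** If a smooth map $g$ has constant rank $r$ near a point $o$ of a manifold $M$, then in suitable local coordinates it is $(u_1,\dots,u_{\dim M})\mapsto(u_1,\dots,u_r,0,\dots,0)$. So near $o$ the fiber through $o$ is a manifold of dimension $\dim M-r$. Moreover, $o$ has a neighborhood $O$ for which $g(O)$ is an $r$-dimensional submanifold with $T_{g(o')}g(O)=\operatorname{im}dg_{o'}$ for all $o'\in O$.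

**(M) Degree mod 2** (Milnor, *Topology from the Differentiable Viewpoint*, §4). For a smooth map from a compact boundaryless manifold to a connected manifold of the same dimension, the parity of the number of preimages is the same for all regular values. A point outside the image is a regular value with $0$ preimages.

**(B) Bézout.** $\kappa$ polynomials of degree $\le2$ in $\mathbb C^\kappa$ have at most $2^\kappa$ isolated common zeros.

**Definition 6 ($k$-generic).** For a field $k\subset\mathbb R$, a point $x\in\mathbb R^N$ is *$k$-generic* if its coordinates are algebraically independent over $k$.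

*Example.* For generic points $p(u),p(v)$ let $\mu$ be the slope of the line through them, and $x=(p(v)-p(u))_1$. Then $(p(v)-p(u))_2=\mu x$. The two coordinates of $p(v)-p(u)$ are algebraically independent over $\mathbb Q$ and generate the same field as $\mu,x$, so $\mu,x$ are algebraically independent. Hence $x$ is $\mathbb Q(\mu)$-generic.

This example is the pattern of the next section: put the slopes into the field of constants, and check that what remains is still generic.

## 4. Linear slope constraints and the quadratic length map

The goal of this section is to translate equivalence into a statement about one fiber of a map given by quadratic forms.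

Let $p$ be generic. For $e=uv\in D$ let $m_e\in\mathbb Q(p)$ be its slope, let $k=\mathbb Q(m_e:e\in D)\subset\mathbb Q(p)$, and
$$W_p=\{q\in(\mathbb R^2)^V:\ (q(u)-q(v))_2=m_{uv}\,(q(u)-q(v))_1\ \ \forall\,uv\in D\}.$$
This is the linear space of all $q$ satisfying the direction constraints of $(G,p)$. It contains $p$ and all translations (constant maps). Fix $v_1\in V$ and put
$$W_p^0=\{q\in W_p:q(v_1)=0\},\qquad p^0=p-p(v_1)\in W_p^0,\qquad N=\dim W_p^0 .$$
Then $W_p=W_p^0\oplus\{\text{translations}\}$, so $\dim W_p=N+2$. Since $G$ is loopless and has an edge, $n\ge2$, so $p^0\neq0$ and $N\ge1$.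

The linear system defining $W_p^0$ has coefficients in $k$. Gaussian elimination over $k$ gives a set $J$ of $N$ free coordinates and a matrix $B$ over $k$ such that $y\mapsto By$ is an isomorphism $\mathbb R^N\to W_p^0$, inverse to the projection onto the coordinates in $J$. Define $x$ by $p^0=Bx$. For $\ell=uv\in L$ let $A_\ell$ be the symmetric matrix of the form
$$y^TA_\ell y=\|(By)(u)-(By)(v)\|^2 .$$
It has entries in $k$ and is positive semidefinite. Put $f(y)=(y^TA_\ell y)_{\ell\in L}\in\mathbb R^m$ and $F=f^{-1}(f(x))$.

Every realization is a translate of a unique one with $q(v_1)=0$. So the realizations equivalent to $(G,p)$, modulo translation, correspond exactly to the points of $F$, and congruence classes correspond to pairs $\{\pm y\}\subset F$. Therefore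
$$(G,p)\text{ is globally rigid}\iff F=\{\pm x\}.\tag{1}$$

**Lemma 1.** $x$ is $k$-generic.

*Proof.* Let $\Delta=p(u)-p(v)$. The derivative of the slope $\Delta_2/\Delta_1$ of $uv$ in direction $w\in(\mathbb R^2)^V$ is
$$\frac{(w(u)-w(v))_2\,\Delta_1-\Delta_2\,(w(u)-w(v))_1}{\Delta_1^2}=\frac{(w(u)-w(v))_2-m_{uv}(w(u)-w(v))_1}{\Delta_1}.$$
So the derivative at $p$ of the map sending a realization to all its slopes has kernel $W_p$ and rank $2n-N-2$. By (J) over $\mathbb Q$, $\operatorname{trdeg}_{\mathbb Q}k=2n-N-2$. Since $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(p)=2n$, we get $\operatorname{trdeg}_k\mathbb Q(p)=N+2$. On the other hand $p=p(v_1)+Bx$ with $B$ over $k$, and $x$ consists of coordinates of $p-p(v_1)$, so $\mathbb Q(p)=k(x,p(v_1))$. This field is generated over $k$ by the $N+2$ numbers in $x$ and $p(v_1)$, and has transcendence degree $N+2$, so these numbers are algebraically independent over $k$. $\square$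

*Choice of coordinates.* Another basis of $W_p^0$ replaces $x$ by $P^{-1}x$ and $A_\ell$ by $P^TA_\ell P$ with $P$ invertible, which affects no rank or kernel dimension considered below. Another $v_1$ changes nothing essential either, since $W_p^0\cong W_p/\{\text{translations}\}$. In examples we use the scale factors $s,t,r$ of Section 2, in which $x=(1,\dots,1)$.

## 5. Stresses, the number $\kappa$, and the theorem on quadratic maps

**What transfers between generic realizations.** If $p,p'$ are generic, there is a field isomorphism $\sigma:\mathbb Q(p)\to\mathbb Q(p')$ sending each coordinate of $p$ to the corresponding one of $p'$, because both fields are rational function fields in $2n$ variables. A natural first attempt is to extend $\sigma$ to an automorphism of $\mathbb C$. This is possible, since $\mathbb C$ is algebraically closed and has the same transcendence degree over both finitely generated subfields. It carries the complex solutions of $f(y)=f(x)$ to the complex solutions of the system of $p'$. So the number of complex solutions depends only on $G$, and if it is $2$, then $G$ is globally rigid. But if it is larger than $2$, the attempt stops: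 the automorphism does not preserve $\mathbb R$, and the extra solutions may be real for one $p$ and non-real for another. The last example of Section 2 does exactly this, with $r=\pm\sqrt3$ in one realization and $r=\pm\sqrt{-3}$ in the other, for $t=-1$. Nothing in the argument prevents *all* extra real solutions from disappearing for some $p$.

Ranks of matrices over $\mathbb Q(p)$, however, do transfer along $\sigma$. So we look for a rank that decides whether $F=\{\pm x\}$. We forget frameworks for a while.

**Setting.** Let $k\subset\mathbb R$ be a field, $N,m\ge1$, and let $A_1,\dots,A_m\in k^{N\times N}$ be symmetric positive semidefinite. Put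
$$\beta(y,z)=(y^TA_\ell z)_\ell\in\mathbb R^m,\qquad f(y)=\beta(y,y),\qquad df_y(h)=2\beta(y,h).$$

**Definition 7 (stresses and $\kappa$).** For $\omega\in\mathbb R^m$ put $A_\omega=\sum_\ell\omega_\ell A_\ell$ and $K_\omega=\ker A_\omega$. The *stress space* of $y$ is $S(y)=\{\omega:A_\omega y=0\}$. For $x\ne0$ put
$$\kappa(x)=\min\{\dim K_\omega:\omega\in S(x)\}.$$

Since $x\in K_\omega$ for $\omega\in S(x)$, we have $\kappa(x)\ge1$. Since $\omega\cdot df_y(h)=2h^TA_\omega y$,
$$S(y)=(\operatorname{im}df_y)^\perp .\tag{2}$$
Let $M(y)$ be the $N\times m$ matrix with columns $A_\ell y$. Then $df_y(h)=2M(y)^Th$ and $S(y)=\ker M(y)$.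

*Example (triangle with three lengths).* In the coordinates $(s,t)$, with $a=\|e_1\|^2$, $b=\|e_2\|^2$, $c=e_1\cdot e_2$, the three forms are $as^2$, $bt^2$, $as^2+2cst+bt^2$, and $x=(1,1)$. The equation $A_\omega x=0$ reads $\omega_1a+\omega_3(a+c)=0$, $\omega_2b+\omega_3(b+c)=0$. So $S(x)$ is spanned by $\omega=\left(-\tfrac{a+c}{a},-\tfrac{b+c}{b},1\right)$, and
$$A_\omega=c\begin{pmatrix}-1&1\\1&-1\end{pmatrix},\qquad K_\omega=\mathbb R(1,1),\qquad\kappa(x)=1\quad(c\neq0).$$

*Example (no stresses).* If $m=N$ and $df_x$ is injective, then $S(x)=0$, so $\omega=0$ is the only stress and $\kappa(x)=N$. This covers the path of two doubled edges and the triangle with two lengths ($\kappa=2$, two classes), and the last example of Section 2 at the nearby generic realizations ($\kappa=3$, two or four classes).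

**Theorem A.** Let $x$ be $k$-generic and $F=f^{-1}(f(x))\subset\mathbb R^N$.

1. If $df_x$ is not injective, every neighborhood of $x$ contains infinitely many points of $F$.
2. If $df_x$ is injective, then $F$ is finite, every $y\in F$ is $k$-generic, and $F$ consists of pairs $\{y,-y\}$, $y\neq0$. The number of pairs is $1$ if $\kappa(x)=1$. If $\kappa(x)\ge2$, it is even, at least $2$ and at most $2^{\kappa(x)-1}$.

So the count can vary, but its parity cannot. An even number that counts the pair $\{\pm x\}$ is at least $2$.

**Lemma 2.** In the setting of Section 4, the numbers $N$, $\rho:=\operatorname{rank}df_x$ and $\kappa(x)$ are the same for all generic $p$; they depend only on $G$.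

*Proof.* Let $p,p'$ be generic and $\sigma$ as above. It maps slopes to slopes. Gaussian elimination consists of field operations and tests whether an entry is zero, and $\sigma$ respects both. So the elimination for $p'$ produces the same $J$, and $\sigma$ maps $B\mapsto B'$, $x\mapsto x'$, $A_\ell\mapsto A'_\ell$. Hence $N$ agrees, and so does $\rho=\operatorname{rank}M(x)$.

The space $S(x)=\ker M(x)$ has a basis $(\omega_i)$ with entries in $\mathbb Q(p)$, and $\sigma$ maps it to such a basis $(\omega_i')$ of $S(x')$. Now
$$N-\kappa(x)=\max_{t\text{ real}}\operatorname{rank}A_{\sum t_i\omega_i}.$$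
A minor of $A_{\sum t_i\omega_i}$ is a polynomial in $t$ over $\mathbb Q(p)$. Since $\mathbb R$ is infinite, it is nonzero for some real $t$ if and only if it is a nonzero polynomial. So the maximum equals the rank of $A_{\sum t_i\omega_i}$ over $\mathbb Q(p)(t)$ with indeterminates $t_i$, and this rank is preserved by $\sigma$. $\square$

Write $N(G),\rho(G),\kappa(G)$ for these invariants.

**Proof of the Main Theorem, given Theorem A.** Let $p$ be generic, with $x,f,F$ as in Section 4. By Lemma 1, Theorem A applies.

* If $\rho(G)<N(G)$, then $F$ is infinite, so $(G,p)$ is globally flexible by (1).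
* If $\rho(G)=N(G)$ and $\kappa(G)\ge2$, then $F$ contains at least two pairs, so $(G,p)$ is globally flexible by (1).
* If $\rho(G)=N(G)$ and $\kappa(G)=1$, then $F$ is one pair, $F=\{\pm x\}$, so $(G,p)$ is globally rigid by (1).

By Lemma 2, which case occurs depends only on $G$. $\blacksquare$

Theorem A is proved in the next three sections. Throughout, $x$ is $k$-generic and $F=f^{-1}(f(x))$. Since $N\ge1$, we have $x\ne0$.

## 6. All points of the fiber have the same stresses

**Step 1: the non-injective case.** This step proves Theorem A(1). The minors of $df_y$ are polynomials in $y$ over $k$. One that is not identically zero does not vanish at the $k$-generic point $x$. So $\operatorname{rank}df_y$ is maximal at $x$, hence constant near $x$. By (R), near $x$ the set $F$ is a manifold of dimension $N-\operatorname{rank}df_x\ge1$. So every neighborhood of $x$ contains infinitely many points of $F$.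

From now on $df_x$ is injective, and $\kappa=\kappa(x)$.

**Step 2: $f$ vanishes only at $0$, and $F$ consists of pairs.** This step excludes the origin from all later arguments. Suppose $f(z)=0$, so $z^TA_\ell z=0$ for all $\ell$. Since $A_\ell$ is positive semidefinite, $A_\ell z=0$. Then $\beta(x,z)=0$, that is, $df_x(z)=0$, so $z=0$. In particular $f(x)\ne0$, hence $0\notin F$. Since $f(-y)=f(y)$, $F$ is a union of pairs $\{y,-y\}$ with $y\ne0$.

**Step 3: every $y\in F$ is $k$-generic, and $df_y$ is injective.** This step lets us treat all points of $F$ on an equal footing with $x$. By (J), $\operatorname{trdeg}_kk(f(x))=N$. If $y\in F$, then $k(f(x))=k(f(y))\subset k(y)$, so $\operatorname{trdeg}_kk(y)\ge N$. As $y$ has $N$ coordinates, they are algebraically independent over $k$. Some $N\times N$ minor of $df$ is a polynomial over $k$ that is nonzero at $x$. It is not the zero polynomial, so it is nonzero at the $k$-generic point $y$, and $df_y$ is injective.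

**Step 4: $S(y)=S(x)$ for every $y\in F$.** The purpose is to show that a stress of $x$ constrains all of $F$. Let $z=f(x)=f(y)$. Since $\operatorname{trdeg}_kk(z)=N$, choose $I\subset\{1,\dots,m\}$ with $|I|=N$ such that $z_I=(z_i)_{i\in I}$ is algebraically independent over $k$. For $j\notin I$, $z_j$ is algebraic over $k(z_I)$. Take its minimal polynomial and clear denominators: this gives $h_j\in k[Z_I,Z_j]$ with
$$h_j(z)=0,\qquad \frac{\partial h_j}{\partial Z_j}(z)\neq0,$$
the second because minimal polynomials in characteristic $0$ have simple roots. The polynomial $h_j\circ f$ has coefficients in $k$ and vanishes at the $k$-generic point $x$, so it vanishes identically. Differentiate it at $x$ and at $y$, where $f$ takes the same value $z$: both $\operatorname{im}df_x$ and $\operatorname{im}df_y$ lie in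
$$T=\{v\in\mathbb R^m: dh_j(z)v=0\ \ \forall j\notin I\}.$$
Among the variables outside $I$, $h_j$ involves only $Z_j$. So the square matrix $\left(\partial h_j/\partial Z_{j'}(z)\right)_{j,j'\notin I}$ is diagonal with nonzero diagonal entries. The $m-N$ equations defining $T$ are therefore independent and $\dim T=N$. By Step 3 both images have dimension $N$, so both equal $T$. Taking orthogonal complements and using (2), $S(y)=T^\perp=S(x)$.

Consequently $A_\omega y=0$ for all $\omega\in S(x)$ and $y\in F$:
$$F\subset K_\omega\qquad\text{for all }\omega\in S(x).\tag{3}$$

**Step 5: the case $\kappa=1$.** Here (3) finishes the proof. Choose $\omega\in S(x)$ with $\dim K_\omega=1$, so $K_\omega=\mathbb Rx$. If $y\in F$, then $y=cx$ by (3), and $c^2f(x)=f(y)=f(x)\ne0$ gives $c=\pm1$. So $F=\{\pm x\}$ is one pair.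

For $\kappa\ge2$, (3) only says that $F$ lies in a space of dimension $\kappa$. It does not produce a second pair. This is the hard direction: real solutions must be shown to exist. A topological count does this, but it needs a source and a target of equal dimension. The source will be $K_\omega$, of dimension $\kappa$, while $f$ maps into $\mathbb R^m$ with $m\ge N\ge\kappa$. The next section cuts the target down.

## 7. The kernel of a stress is mapped into a space of its own dimension

From now on $\kappa\ge2$. Fix $\omega\in S(x)$ with $\dim K_\omega=\kappa$ and write $K=K_\omega$.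

**Claim.** There is a linear subspace $C\subset\mathbb R^m$ with $\dim C=\kappa$ and $f(K)\subset C$.

*Example.* Attach a doubled edge $cd$ to the triangle with three lengths. In scale factors $(s,t,r)$ the forms are $as^2$, $bt^2$, $as^2+2cst+bt^2$ and $gr^2$ with $g>0$, and $x=(1,1,1)$. The third coordinate of $A_\omega x=0$ is $g\,\omega_4=0$, so $S(x)$ is spanned by the triangle stress extended by $\omega_4=0$. Its kernel is $K=\{s=t\}$, so $\kappa=2$. On $K$, $f=(as^2,bs^2,(a+b+2c)s^2,gr^2)$, which lies in the span $C$ of $(a,b,a+b+2c,0)$ and $(0,0,0,1)$. Three monomials $s^2,sr,r^2$ could have occurred on $K$, but the values span only $\kappa=2$ dimensions.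

The claim comes from studying all pairs (point, stress) at once, near $(x,\omega)$.

**Step 6: the incidence manifold and its projection.** This step computes what the set of stresses looks like to first order. Let $U=\{y:df_y\text{ injective}\}$, an open set containing $x$. Put
$$\Phi:U\times\mathbb R^m\to\mathbb R^N,\quad \Phi(y,\eta)=A_\eta y,\qquad \mathcal I=\Phi^{-1}(0).$$
Then $d\Phi_{(y,\eta)}(\dot y,\dot\eta)=A_\eta\dot y+A_{\dot\eta}y$. The map $\dot\eta\mapsto A_{\dot\eta}y=M(y)\dot\eta$ is $\tfrac12(df_y)^T$, which is surjective for $y\in U$. So $d\Phi$ is surjective along $\mathcal I$, and $\mathcal I$ is a smooth manifold of dimension $(N+m)-N=m$ with tangent spaces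
$$T_{(y,\eta)}\mathcal I=\{(\dot y,\dot\eta):A_\eta\dot y+A_{\dot\eta}y=0\}.$$
Let $\pi:\mathcal I\to\mathbb R^m$, $\pi(y,\eta)=\eta$. A vector $\dot\eta$ lies in $\operatorname{im}d\pi_{(y,\eta)}$ iff some $\dot y$ satisfies $A_\eta\dot y=-A_{\dot\eta}y$, that is, iff $A_{\dot\eta}y\in\operatorname{im}A_\eta$. As $A_\eta$ is symmetric, $\operatorname{im}A_\eta=K_\eta^\perp$. So the condition is $z^TA_{\dot\eta}y=\dot\eta\cdot\beta(y,z)=0$ for all $z\in K_\eta$. Thus
$$\operatorname{im}d\pi_{(y,\eta)}=\beta(y,K_\eta)^\perp,\qquad \operatorname{rank}d\pi_{(y,\eta)}=m-\dim K_\eta .\tag{4}$$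
The second equality holds because $\beta(y,\cdot)=\tfrac12df_y$ is injective, so $\dim\beta(y,K_\eta)=\dim K_\eta$.

**Step 7: $\dim K_\eta=\kappa$ for all $(y,\eta)\in\mathcal I$ near $(x,\omega)$.** This is needed to apply the constant rank theorem to $\pi$.

*Upper bound.* Rank can only go up under small perturbation, so $\operatorname{rank}A_\eta\ge\operatorname{rank}A_\omega=N-\kappa$ for $\eta$ near $\omega$, that is, $\dim K_\eta\le\kappa$.

*Lower bound.* Since $\operatorname{rank}M(x)=N$, there is a set $I'$ of $N$ columns such that $\delta(y)=\det M_{I'}(y)\in k[y]$ satisfies $\delta(x)\ne0$. Where $\delta(y)\neq0$, Cramer's rule gives a basis of $S(y)=\ker M(y)$: for each $j\notin I'$ take the vector with entry $1$ at $j$, entry $0$ at the other positions outside $I'$, and entries $-M_{I'}(y)^{-1}A_jy$ at $I'$. Call these vectors $\omega_1(y),\dots,\omega_{m-N}(y)$. Their entries lie in $k[y]_\delta$, the ring of polynomials with powers of $\delta$ allowed in the denominator. By definition of $\kappa$, every element of $S(x)$ has $\operatorname{rank}A\le N-\kappa$, so every $(N-\kappa+1)$-minor of $A_{\sum t_i\omega_i(y)}$ vanishes at $y=x$ for all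 real $t$. As polynomials in $t$ these minors have coefficients in $k[y]_\delta$, and these coefficients vanish at $y=x$. Since $x$ is $k$-generic, the coefficients are identically zero. Hence $\operatorname{rank}A_\eta\le N-\kappa$ whenever $(y,\eta)\in\mathcal I$ and $\delta(y)\neq0$, in particular near $(x,\omega)$. (If $m=N$, there are no $\omega_i$ and $\eta=0$; then $\kappa=N$ and the statement is trivial.)

**Step 8: the space $C$.** We now move $y$ inside $K$ while keeping the stress $\omega$ fixed. By Step 7 and (4), $\pi$ has constant rank $m-\kappa$ near $(x,\omega)$. By (R) there is a neighborhood $O$ of $(x,\omega)$ in $\mathcal I$ such that $\pi(O)$ is a submanifold with $T_{\pi(o)}\pi(O)=\operatorname{im}d\pi_o$ for all $o\in O$.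

Let $y\in K$ be close to $x$. Then $A_\omega y=0$ and $y\in U$, so $(y,\omega)\in\mathcal I$, and by closeness $(y,\omega)\in O$. All these points have the same image $\omega$ under $\pi$, and the tangent space of $\pi(O)$ at $\omega$ is one fixed space. By (4),
$$\beta(y,K)^\perp=\operatorname{im}d\pi_{(y,\omega)}=T_\omega\pi(O).$$
Hence $\beta(y,K)=C:=(T_\omega\pi(O))^\perp$, which does not depend on $y$ and has dimension $m-(m-\kappa)=\kappa$. In particular $f(y)=\beta(y,y)\in C$ for all $y$ in a nonempty open subset of $K$. Every linear functional vanishing on $C$ gives, composed with $f|_K$, a polynomial on $K$ vanishing on a nonempty open set, hence everywhere. So $f(K)\subset C$, which proves the claim.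

## 8. Parity on the projective space of $K$

**Step 9: a map between compact manifolds of equal dimension.** This step sets up the count. By Step 2, $f(y)\ne0$ for $0\ne y\in K$. Since $f(cy)=c^2f(y)$, we get a well-defined map
$$\hat g:\ (K\setminus0)/\mathbb R^{*}\longrightarrow(C\setminus0)/\mathbb R_{>0},\qquad[y]\mapsto[f(y)].$$
The source is a projective space: compact, without boundary, of dimension $\kappa-1\ge1$. The target is a sphere of dimension $\kappa-1\ge1$, hence connected. The map is smooth, because $y\mapsto[f(y)]$ is smooth on $K\setminus0$ and constant on the fibers of the submersion $K\setminus0\to(K\setminus0)/\mathbb R^*$.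

**Step 10: the preimages of $[f(x)]$ are the pairs in $F$.** If $y\in K$ and $f(y)=cf(x)$ with $c>0$, then $y/\sqrt c\in F$, and up to sign it is the only multiple of $y$ in $F$. Conversely each $y\in F\cap K$ gives a preimage. So $\hat g^{-1}([f(x)])$ is in bijection with the pairs $\{\pm y\}$ in $F\cap K$, and $F\cap K=F$ by (3).

**Step 11: $[f(x)]$ is a regular value, and $F$ is finite.** Let $y\in F$. By Step 3, $df_y$ is injective. By the claim it maps $K$ into $C$, and $\dim K=\dim C$, so $df_y:K\to C$ is an isomorphism. It sends $y$ to $2\beta(y,y)=2f(y)$, so it induces an isomorphism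
$$K/\mathbb Ry\to C/\mathbb Rf(y).\tag{5}$$
The quotient maps $K\setminus0\to(K\setminus0)/\mathbb R^*$ and $C\setminus0\to(C\setminus0)/\mathbb R_{>0}$ are submersions whose derivatives at $y$ and $f(y)$ have kernels $\mathbb Ry$ and $\mathbb Rf(y)$. So they identify the tangent spaces at $[y]$ and $[f(y)]$ with the two sides of (5), and $d\hat g_{[y]}$ with the map (5). Thus $[f(x)]$ is a regular value. A regular value of a map between manifolds of equal dimension with compact source has finitely many preimages, so $F$ is finite by Step 10.

**Step 12: the antipode is missed.** This step supplies a second regular value. All coordinates of all values of $f$ are $\ge0$, because the $A_\ell$ are positive semidefinite. If $f(y)=-cf(x)$ with $c>0$, then all coordinates of $f(y)$ are both $\ge0$ and $\le0$, so $f(x)=0$, contradicting Step 2. So $[-f(x)]$ lies in the sphere but not in the image of $\hat g$: it is a regular value with no preimages. By (M), the number of preimages of $[f(x)]$ is even. By Step 10 the number of pairs in $F$ is even. It is at least $1$, because of $\{\pm x\}$, so it is at least $2$.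

**Step 13: the upper bound.** By (3), $F=\{y\in K:f(y)=f(x)\}$. In linear coordinates on $K$ and on $C$ this is a system of $\kappa$ quadratic equations in $\kappa$ unknowns. At each $y\in F$ its Jacobian $df_y:K\to C$ is invertible, so $y$ is an isolated solution, also over $\mathbb C$. By (B), $|F|\le2^\kappa$, so there are at most $2^{\kappa-1}$ pairs.

Steps 2, 3, 5 and 11–13 give Theorem A(2); for $\kappa=1$ finiteness is Step 5. $\blacksquare$

*Example.* For the triangle with an attached doubled edge, $\hat g$ sends $[s:r]$ to the ray of $(s^2,r^2)$, up to positive factors on the axes. It folds a circle onto a quarter of a circle. The ray of $(1,1)$ has the two preimages $[1:1]$ and $[1:-1]$, and the ray of $(-1,-1)$ has none.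

*Where positivity is indispensable.* Take $k=\mathbb Q$ and $f(s,t)=(s^2-t^2,2st)$, which is $z\mapsto z^2$ for $z=s+it$. The forms are not semidefinite. At a $\mathbb Q$-generic $x$ the derivative is injective and $m=N=2$, so $S(x)=0$ and $\kappa(x)=2$. Yet $F=\{\pm x\}$ is a single pair. The map $\hat g$ is a bijection from the projective line to the circle, and no point is missed.

## 9. Forbidding collapsed direction edges

Suppose one additionally requires $q(u)\ne q(v)$ for $uv\in D$ in Definition 2. The proof in Section 5 remains valid, for the following reasons.

If $\rho(G)=N(G)$, every $y\in F$ is $k$-generic by Theorem A(2). For $uv\in D$ the subspace $\{y:(By)(u)=(By)(v)\}$ is defined over $k$ and does not contain $x$, since $p(u)\neq p(v)$. So it is a proper subspace defined by equations over $k$ and contains no $k$-generic point. Hence no direction edge collapses in any realization equivalent to $(G,p)$.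

If $\rho(G)<N(G)$, then $F$ has infinitely many points in every neighborhood of $x$, and those close enough to $x$ have no collapsed direction edge. So $(G,p)$ is still globally flexible, with infinitely many classes.

## 10. The criterion and the possible numbers of classes

**Theorem B.** Let $G$ be a mixed graph with $D\ne\emptyset\ne L$, and let $p$ be generic.

1. $(G,p)$ is globally rigid iff $\rho(G)=N(G)$ and $\kappa(G)=1$. Explicitly, $\rho(G)=N(G)$ says that every $w\in W_p$ with $\langle p(u)-p(v),w(u)-w(v)\rangle=0$ for all $uv\in L$ is a translation. The condition $\kappa(G)=1$ says that there is $\omega\in\mathbb R^L$ such that the bilinear form $\sum_{uv\in L}\omega_{uv}\langle q(u)-q(v),q'(u)-q'(v)\rangle$ on $W_p$ has radical exactly $\langle p\rangle\oplus\{\text{translations}\}$.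
2. Let $c(G,p)$ be the number of congruence classes of realizations equivalent to $(G,p)$. If $\rho(G)<N(G)$, then $c(G,p)=\infty$. If $\rho(G)=N(G)$ and $\kappa(G)=1$, then $c(G,p)=1$. If $\rho(G)=N(G)$ and $\kappa(G)\ge2$, then $c(G,p)$ is even and $2\le c(G,p)\le2^{\kappa(G)-1}$. In particular $c(G,p)$ is never an odd number greater than $1$, and $c(G,p)=2$ whenever $\rho(G)=N(G)$ and $\kappa(G)=2$.
3. The bound $2^{\kappa-1}$ is attained for every $\kappa\ge1$.

*Proof of (1) and (2).* The number $c(G,p)$ is the number of pairs in $F$, by Section 4. So (2), and the equivalence in (1), are Theorem A together with Lemma 1, Lemma 2 and (1) of Section 4. It remains to check the two explicit forms. Write $w\in W_p$ as $w=Bh+\text{translation}$. For $\ell=uv$, $\langle p(u)-p(v),w(u)-w(v)\rangle=x^TA_\ell h$. So the orthogonality conditions say $df_x(h)=2\beta(x,h)=0$, and $w$ is a translation iff $h=0$. This is the first form. For the second, if $q=By+\text{translation}$ and $q'=By'+\text{translation}$, the bilinear form takes the value $y^TA_\omega y'$. Its radical is therefore $B(K_\omega)\oplus\{\text{translations}\}$, while $\langle p\rangle\oplus\{\text{translations}\}=B(\mathbb Rx)\oplus\{\text{translations}\}$.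 So the radical is as stated iff $K_\omega=\mathbb Rx$. If so, $A_\omega x=0$, thus $\omega\in S(x)$ and $\kappa(x)=1$. Conversely, if $\kappa(x)=1$, some $\omega\in S(x)$ has $\dim K_\omega=1$, and $x\in K_\omega$ gives $K_\omega=\mathbb Rx$.

*Proof of (3).* Let $G$ be a tree with $N\ge1$ edges in which every edge is doubled. Rooting the tree at $v_1$, a point of $W_p^0$ is determined by the scale factors $s_e$ of the tree edges, which are arbitrary. So $W_p^0\cong\mathbb R^N$, and the length forms are $c_es_e^2$ with $c_e>0$. At $x=(1,\dots,1)$ the derivative is diagonal with entries $2c_e\ne0$, so $\rho=N$. The equation $A_\omega x=0$ reads $\omega_ec_e=0$ for all $e$, so $S(x)=0$ and $\kappa=N$. The equations $s_e^2=1$ have the $2^N$ sign choices as solutions, hence $2^{N-1}$ congruence classes. $\blacksquare$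

## 11. Frameworks in $\mathbb R^d$

**Theorem C.** The Main Theorem and Theorem B(1),(2) hold for direction–length frameworks in $\mathbb R^d$ for every $d\ge2$, where a direction edge requires $q(u)-q(v)\in\mathbb R(p(u)-p(v))$ and congruence means translation and/or $q\mapsto-q$.

*Proof.* Only Section 4 mentions the plane, so we redo it. Generic now means that the $dn$ coordinates are algebraically independent over $\mathbb Q$. For $e=uv\in D$ and $\Delta=p(u)-p(v)$ replace the slope by the ratios $m_{e,i}=\Delta_i/\Delta_1$, $2\le i\le d$. Let $k=\mathbb Q(m_{e,i})$, and define $W_p$ by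
$$(q(u)-q(v))_i=m_{e,i}\,(q(u)-q(v))_1,\qquad uv=e\in D,\ 2\le i\le d .$$
As $\Delta_1\ne0$, these equations say $q(u)-q(v)\in\mathbb R\Delta$. Define $v_1$, $W_p^0$, $N$, $B$, $x$, $A_\ell$, $f$ as before. Translations now form a $d$-dimensional space, so $\dim W_p=N+d$. The derivative of $m_{e,i}$ in direction $w$ is $\left((w(u)-w(v))_i-m_{e,i}(w(u)-w(v))_1\right)/\Delta_1$. So the map $p\mapsto(m_{e,i})$ has derivative with kernel $W_p$ and rank $dn-N-d$. By (J), $\operatorname{trdeg}_{\mathbb Q}k=dn-N-d$, hence $\operatorname{trdeg}_k\mathbb Q(p)=N+d$. Again $\mathbb Q(p)=k(x,p(v_1))$ is generated over $k$ by $N+d$ numbers, so $x$ is $k$-generic. The length forms are squared norms of linear maps over $k$, so the $A_\ell$ are over $k$ and positive semidefinite. Formula (1), Lemma 2 (with $m_{e,i}$ in place of $m_e$), the proof of the Main Theorem, Section 9 and the proof of Theorem B(1),(2) use nothing else about the plane and carry over word for word. $\blacksquare$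

## 12. Certificates at a single realization

The conditions $\rho=N$, $\kappa=1$ are stated at generic points, where one cannot compute with explicit numbers. The next theorem says that they can be verified at one convenient point.

For an arbitrary $p^*$ with $p^*(u)\neq p^*(v)$ on all $uv\in D$, let $W_{p^*}$ be the space of all $q$ with $q(u)-q(v)\in\mathbb R(p^*(u)-p^*(v))$ for $uv\in D$, and $W_{p^*}^0=\{q\in W_{p^*}:q(v_1)=0\}$. Let $f$, $x^*$, $S(x^*)$ be as before, with respect to any linear coordinates on $W_{p^*}^0$.

**Theorem D.** If $\dim W^0_{p^*}=N(G)$, $df_{x^*}$ is injective, and some $\omega^*\in S(x^*)$ has $\operatorname{rank}A_{\omega^*}=N(G)-1$, then every generic realization of $G$ is globally rigid. Conversely, if $G$ is globally rigid, these conditions hold for all $p^*$ outside some proper algebraic subset of $\mathbb R^{2n}$ defined over $\mathbb Q$, in particular for some rational $p^*$.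

*Example.* For the triangle with $D=\{ab,bc\}$ and three lengths, take $p^*(a)=(0,0)$, $p^*(b)=(1,0)$, $p^*(c)=(2,1)$. Then $e_1=(1,0)$, $e_2=(1,1)$ and, in the notation of Section 5, $a=1$, $b=2$, $c=1$. The two scale factors are free, so $\dim W^0_{p^*}=2=N(G)$. The forms $s^2$, $2t^2$ already make $df_{x^*}$ injective at $x^*=(1,1)$. The stress $(-2,-\tfrac32,1)$ has $A_{\omega^*}=\begin{pmatrix}-1&1\\1&-1\end{pmatrix}$, of rank $1=N(G)-1$. So this graph is globally rigid, in agreement with Section 2.

*Proof.* Write $N=N(G)$.

**Step 1: a common linear system.** We need a description of $W^0_p$ that makes sense for all $p$. Consider the equations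
$$\det(p(u)-p(v),\,q(u)-q(v))=0\quad(uv\in D),\qquad q(v_1)=0 ,$$
in the unknown $q$. Their coefficients are polynomials in $p$ over $\mathbb Q$. They define $W_p^0$ whenever $p(u)\neq p(v)$ on all $uv\in D$, in particular at $p^*$ and at generic $p$. At generic $p$ the system has rank $2n-N$. This is the maximal rank over all $p$, because a minor that is not the zero polynomial does not vanish at a generic $p$.

**Step 2: spreading a certificate from $p^*$ to a neighborhood.** This proves the first statement. By hypothesis the system has rank $2n-N$ at $p^*$. Choose a minor of size $2n-N$ that is nonzero at $p^*$. It is nonzero near $p^*$, and the rank is maximal, so it stays $2n-N$ there. Cramer's rule gives near $p^*$ a set $J$ of free coordinates and a basis of $W_p^0$, that is, a matrix $B(p)$, depending rationally on $p$. Let $A_\ell(p)$ be the matrices of the length forms in this basis and $x(p)$ the coordinate vector of $p-p(v_1)\in W_p^0$. Both depend continuously on $p$. At $p^*$, passing to these coordinates replaces $A_\ell$ by $P^TA_\ell P$ and $x^*$ by $P^{-1}x^*$. This preserves $S(x^*)$, injectivity and ranks, so the hypotheses hold for $x(p^*)$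 and $A_\ell(p^*)$.

Let $M(p)$ be the $N\times m$ matrix with columns $A_\ell(p)x(p)$. Its rank at $p^*$ is $N$, since $df_{x^*}$ is injective, and it remains $N$ near $p^*$. As in Step 7 of Section 7, $S(x(p))=\ker M(p)$ has near $p^*$ a basis $\omega_1(p),\dots,\omega_{m-N}(p)$ depending rationally on $p$. Write $\omega^*=\sum t_i\omega_i(p^*)$ and put $\omega(p)=\sum t_i\omega_i(p)\in S(x(p))$, a continuous family. Rank is lower semicontinuous, so $\operatorname{rank}A_{\omega(p)}\ge N-1$ near $p^*$.

Choose a generic $p$ in this neighborhood, which is possible because generic realizations are dense. At this $p$ we have $\rho=N$ and a stress whose kernel has dimension at most $1$, so $\kappa(x)=1$. Hence $\rho(G)=N(G)$ and $\kappa(G)=1$, and every generic realization of $G$ is globally rigid by the proof of the Main Theorem.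

**Step 3: the converse.** Let $G$ be globally rigid, and let $p$ be generic. By Theorem B(1), $\rho(G)=N$ and $\kappa(G)=1$. We collect finitely many nonzero rational functions over $\mathbb Q$ whose nonvanishing forces the conditions.

* Let $\mu_0=\prod_{uv\in D}(p(u)-p(v))_1$. Where it is nonzero, $p(u)\neq p(v)$ on $D$.
* Let $\mu_1$ be a minor of size $2n-N$ of the system of Step 1 that is nonzero at generic $p$. Where $\mu_0\mu_1\ne0$, the rank is exactly $2n-N$, so $\dim W_p^0=N$. Cramer's rule then gives $B$, $A_\ell$, $x$ as rational functions of $p$ over $\mathbb Q$ with powers of $\mu_1$ as denominators.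
* Let $\mu_2$ be an $N\times N$ minor of $M(p)$ that is nonzero at generic $p$; it exists because $\rho(G)=N$. Where it is also nonzero, $df_x$ is injective and $S(x)$ has a basis $\omega_i(p)$ of rational functions over $\mathbb Q$ defined there.
* Since $\kappa(G)=1$, at one fixed generic $p$ some $(N-1)$-minor of $A_{\sum t_i\omega_i(p)}$ is a nonzero polynomial in $t$. So it is nonzero for some rational values of the $t_i$, which we fix. Let $\mu_3$ be this minor, a nonzero rational function of $p$ over $\mathbb Q$. (For $N=1$ put $\mu_3=1$.) Where it is also nonzero, $\omega=\sum t_i\omega_i(p)\in S(x)$ has $\operatorname{rank}A_\omega\ge N-1$. Injectivity of $df_x$ with $N\ge1$ forces $x\neq0$, and $A_\omega x=0$, so the rank is exactly $N-1$.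

All conditions hold wherever these finitely many nonzero rational functions are defined and nonzero, that is, outside a proper algebraic subset of $\mathbb R^{2n}$ defined over $\mathbb Q$. A nonzero polynomial cannot vanish on all of $\mathbb Q^{2n}$, so the complement contains a rational $p^*$. $\blacksquare$
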